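\title{Amenable groups are not representation universal}

\begin{abstract}
For a countable group $G$ that is not abelian-by-finite, let $\approx_G$ be unitary equivalence of infinite dimensional irreducible unitary representations of $G$. The group $G$ is representation universal if $\approx_H$ is Borel reducible to $\approx_G$ for every such group $H$. We show that no countable amenable group is representation universal, which proves the conjecture that non-universal groups exist. The main tool is a rigidity theorem: for amenable $G$, every Borel homomorphism to $\approx_G$ from the orbit equivalence relation of an ergodic probability measure preserving action of a group with property (T) is trivial on a conull set. We extend this theorem to separable nuclear $C^*$-algebras and show that it characterizes property (T).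
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a countable group. By a theorem of Thoma, $G$ has an infinite dimensional irreducible unitary representation if and only if $G$ is not abelian-by-finite; in this case $G$ is called \emph{non-type I}. Fix a separable infinite dimensional Hilbert space $\mathcal H$ and give its unitary group $U(\mathcal H)$ the strong operator topology, which makes it a Polish group. For non-type I $G$, the irreducible representations of $G$ on $\mathcal H$ form a Borel subset $\mathrm{Irr}_\infty(G)$ of $U(\mathcal H)^G$, hence a standard Borel space. We write $\approx_G$ for unitary equivalence on $\mathrm{Irr}_\infty(G)$.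

How hard is it to classify the points of $\mathrm{Irr}_\infty(G)$ up to $\approx_G$? Let $E$ and $F$ be equivalence relations on standard Borel spaces $Y$ and $Z$. A Borel map $\theta\colon Y\to Z$ is a \emph{Borel homomorphism} from $E$ to $F$ if $y\,E\,y'$ implies $\theta(y)\,F\,\theta(y')$, and a \emph{Borel reduction} if the two conditions are equivalent. If a Borel reduction exists, $E$ is \emph{Borel reducible} to $F$, written $E\le_B F$. A reduction turns complete invariants for $F$ into complete invariants for $E$ in an explicit way, so $E\le_B F$ says that $E$ is no harder to classify than $F$. The relation $E$ is \emph{smooth} if it is Borel reducible to equality on a standard Borel space.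

\begin{definition}
A countable non-type I group $G$ is \emph{representation universal} if ${\approx_H}\le_B{\approx_G}$ for every countable non-type I group $H$.
\end{definition}

The free group $\mathbb F_\infty$ on countably many generators is representation universal. Indeed, if $p\colon\mathbb F_\infty\to H$ is onto, then $\pi\mapsto\pi\circ p$ is continuous, and it preserves irreducibility, equivalence and inequivalence because $\pi\circ p$ and $\pi$ take the same operators as values at corresponding elements. So $\approx_{\mathbb F_\infty}$ bounds all the relations $\approx_G$ from above. They are also bounded from below. Let $E_0$ be eventual equality on $2^{\mathbb N}$: $s\,E_0\,t$ if $s_n=t_n$ for all large $n$. Then $E_0\le_B{\approx_G}$ for every non-type I group $G$, and no $\approx_G$ is smooth (Lemma~\ref{lem:E0}). Thus smoothness, which separates finite dimensional from infinite dimensional representations, does not tell non-type I groups apart, and one may ask whether all of them are universal. The following conjecture is posed in \cite{SP}.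

\medskip
\noindent\textbf{Conjecture.} \emph{There exists a countable non-type I group that is not representation universal.}
\medskip

The natural candidates are groups such as $\bigoplus_{\mathbb N}S_3$, a union of finite groups. The first irreducible representations one writes down for it are classified by tails of sequences (Example~\ref{ex:S3}), and one guesses that approximation by finite sets leaves no room to encode a rigid object. This guess is correct for all amenable groups.

\begin{theorem}\label{thm:main}
Let $H=\mathbb Z^3\rtimes SL_3(\mathbb Z)$, a countable non-type I group. If $G$ is a countable amenable non-type I group, then $\approx_H$ is not Borel reducible to $\approx_G$, so $G$ is not representation universal. Such groups $G$ exist, for instance $\bigoplus_{\mathbb N}S_3$, and so the conjecture is true.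
\end{theorem}

For a Borel action of a countable group $\Gamma$ on $X$ we write $E^X_\Gamma$ for the orbit equivalence relation, and p.m.p.\ means probability measure preserving on a standard probability space. The rigid object is the action of $SL_3(\mathbb Z)$ on the torus $\mathbb T^3$. Its orbit equivalence relation is encoded in $\approx_H$, and the following theorem shows that it cannot be encoded in $\approx_G$.

\begin{theorem}\label{thm:rigid}
Let $G$ be a countable amenable non-type I group, $\Gamma$ a countable group with Kazhdan's property (T), and $\Gamma\curvearrowright(X,m)$ an ergodic p.m.p.\ Borel action. If $\theta\colon X\to\mathrm{Irr}_\infty(G)$ is a Borel homomorphism from $E^X_\Gamma$ to $\approx_G$, then $\theta$ maps a conull set into a single $\approx_G$-class.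
\end{theorem}

A Borel equivalence relation is \emph{countable} if its classes are countable, and a countable Borel equivalence relation is \emph{universal} if every other one is Borel reducible to it.

\begin{corollary}\label{cor:strict}
Let $G$ be a countable amenable non-type I group. Then $\approx_G$ is strictly below $\approx_{\mathbb F_\infty}$ in Borel reducibility. Moreover, let $X\subseteq\mathbb T^3$ be the set of points with trivial stabilizer in $SL_3(\mathbb Z)$. Then the countable Borel equivalence relation $E^X_{SL_3(\mathbb Z)}$, and hence a universal countable Borel equivalence relation, is not Borel reducible to $\approx_G$.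
\end{corollary}

Theorem~\ref{thm:rigid} can be strengthened in two directions. For a separable $C^*$-algebra $A$ let $\mathrm{Irr}(A)$ be the standard Borel space of its irreducible representations of all dimensions (Section~\ref{sec:nuclear}) and $\approx_A$ unitary equivalence on it.

\begin{theorem}\label{thm:nuclear}
Let $A$ be a separable nuclear $C^*$-algebra, and let $\Gamma\curvearrowright(X,m)$ be as in Theorem~\ref{thm:rigid}. Every Borel homomorphism from $E^X_\Gamma$ to $\approx_A$ maps a conull set into a single $\approx_A$-class.
\end{theorem}

\begin{theorem}\label{thm:char}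
Fix a countable amenable non-type I group $G$. A countable group $\Gamma$ has property (T) if and only if for every ergodic p.m.p.\ action $\Gamma\curvearrowright(X,m)$, every Borel homomorphism from $E^X_\Gamma$ to $\approx_G$ maps a conull set into a single class.
\end{theorem}

The idea of the proof of Theorem~\ref{thm:rigid} is to imitate characters. Averaging over F\o lner sets attaches to each irreducible representation of $G$ a sequence of trace one operators that is asymptotically canonical (Section~\ref{sec:avg}). Property (T) turns this sequence into one operator that is exactly canonical along $\Gamma$-orbits. It defines a substitute for the character, which ergodicity forces to be constant (Section~\ref{sec:rigid}). Sections~\ref{sec:torus}, \ref{sec:nuclear} and~\ref{sec:char} prove the remaining results.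

Theorem~\ref{thm:main} shows that every representation universal countable group is non-amenable. We do not settle the converse question, whether every countable non-amenable group is representation universal; the conjecture does not require it.

\section{Background}\label{sec:background}

\subsection*{Groups and actions}
A countable group $G$ is \emph{amenable} if there are finite nonempty sets $F_n\subseteq G$ (\emph{F\o lner sets}) with $|F_n\triangle F_ng|/|F_n|\to0$ for all $g\in G$. A unitary representation $\kappa$ of a countable group $\Gamma$ has \emph{almost invariant vectors} if there are unit vectors $f_n$ with $\|\kappa_gf_n-f_n\|\to0$ for all $g\in\Gamma$, and $\Gamma$ has \emph{property (T)} if every such representation has a nonzero invariant vector. Kazhdan's theorem says that $SL_3(\mathbb Z)$ has property (T). A p.m.p.\ action $\Gamma\curvearrowright(X,m)$ is \emph{ergodic} if every Borel function $u\colon X\to\mathbb C$ with $u(gx)=u(x)$ almost everywhere, for each $g$, is constant almost everywhere; it suffices to test this for bounded $u$.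

\subsection*{Operators}
$T(\mathcal H)$ and $HS(\mathcal H)$ are the separable Banach spaces of trace class and Hilbert--Schmidt operators, with norms $\|\cdot\|_1$ and $\|\cdot\|_2$. The space $HS(\mathcal H)$ is a Hilbert space with $\langle a,b\rangle_2=\operatorname{tr}(b^*a)$, and $B(\mathcal H)=T(\mathcal H)^*$ through the pairing $\operatorname{tr}(T\omega)$. We write $\xi\zeta^*$ for the operator $\eta\mapsto\langle\eta,\zeta\rangle\xi$; both of its norms equal $\|\xi\|\|\zeta\|$, its trace is $\langle\xi,\zeta\rangle$, and such operators span dense subspaces of $T(\mathcal H)$ and $HS(\mathcal H)$. A \emph{density operator} is a positive $k\in T(\mathcal H)$ with $\operatorname{tr}k=1$.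

\begin{lemma}[Powers--St\o rmer inequality]\label{lem:PS}
If $a,b\in T(\mathcal H)$ are positive, then $\|a^{1/2}-b^{1/2}\|_2^2\le\|a-b\|_1$. In particular $a\mapsto a^{1/2}$ is continuous from $T(\mathcal H)_+$ to $HS(\mathcal H)$.
\end{lemma}

\begin{proof}
Put $s=a^{1/2}$, $t=b^{1/2}$, $r=s-t$, so that $a-b=\frac12\bigl((s+t)r+r(s+t)\bigr)$. Let $(e_i)$ be an orthonormal basis with $re_i=\lambda_ie_i$, and let $ve_i=\operatorname{sign}(\lambda_i)e_i$. Then $\langle(a-b)e_i,e_i\rangle=\lambda_i\langle(s+t)e_i,e_i\rangle$, and $\langle(s+t)e_i,e_i\rangle\ge|\langle re_i,e_i\rangle|=|\lambda_i|$ because $s,t\ge0$. Hence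
$\|a-b\|_1\ge\operatorname{tr}(v(a-b))=\sum_i|\lambda_i|\langle(s+t)e_i,e_i\rangle\ge\sum_i\lambda_i^2$.
\end{proof}

\subsection*{Intertwiners}
By Schur's lemma, $\pi$ is irreducible if and only if its commutant $\pi(G)'$ is $\mathbb C1$, and a nonzero bounded operator $T$ with $T\pi(\cdot)=\sigma(\cdot)T$ between irreducible representations is a multiple of a unitary (both $T^*T$ and $TT^*$ are scalars). So a unitary $c$ with $c\pi(\cdot)c^*=\sigma(\cdot)$ is unique up to the circle $\mathbb T$ of scalars, and its natural home is the Polish group $PU(\mathcal H)=U(\mathcal H)/\mathbb T$. This group acts continuously on $U(\mathcal H)^G$ by conjugation. It also acts by isometries $[c]\cdot a=cac^*$ on $T(\mathcal H)$ and on $HS(\mathcal H)$, and these actions are continuous: $c\,\xi\zeta^*c^*=(c\xi)(c\zeta)^*$ is norm continuous in $c$, and the general case follows by approximation.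

\begin{lemma}\label{lem:borel}
The relation $\approx_G$ is a Borel subset of $\mathrm{Irr}_\infty(G)^2$, and the map $\gamma\colon{\approx_G}\to PU(\mathcal H)$ determined by $\gamma(\pi,\sigma)\cdot\pi=\sigma$ is Borel.
\end{lemma}

\begin{proof}
The set of triples $(\pi,\sigma,[c])$ with $[c]\cdot\pi=\sigma$ is closed in $\mathrm{Irr}_\infty(G)^2\times PU(\mathcal H)$. Its projection to $\mathrm{Irr}_\infty(G)^2$ is injective by Schur's lemma, with image $\approx_G$. By the Lusin--Souslin theorem, an injective Borel map between standard Borel spaces has Borel image and Borel inverse.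
\end{proof}

\section{Averaging over an amenable group}\label{sec:avg}

Let $\pi$ be an irreducible representation of $G$ and $k$ a density operator. The function $h\mapsto\operatorname{tr}(k\pi(h))$ determines $\pi$ up to equivalence (Lemma~\ref{lem:coeff} with $f=k^{1/2}$), but it depends on $k$. If $k=k_\pi$ could be chosen in a Borel and equivariant way, $k_{c\pi c^*}=ck_\pi c^*$, this function would be a Borel complete invariant. In finite dimension $d$ the choice $k_\pi=d^{-1}1$ works and gives the normalized character. For a finite group $G$ this choice arises by averaging: for any operator $\omega$, the average $|G|^{-1}\sum_h\pi(h)\omega\pi(h)^*$ commutes with $\pi(G)$ and has trace $\operatorname{tr}\omega$, so it equals $d^{-1}\operatorname{tr}(\omega)1$. The average forgets everything about $\omega$ except its trace.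

On $\mathrm{Irr}_\infty(G)$ no such choice exists, since $\approx_G$ is not smooth. But if $G$ is amenable with F\o lner sets $F_n$, we can still form
\[
\Psi_n^\pi(\omega)=\frac1{|F_n|}\sum_{h\in F_n}\pi(h)\,\omega\,\pi(h)^*,\qquad\omega\in T(\mathcal H).
\]
The maps $\Psi^\pi_n$ are contractions of $T(\mathcal H)$ that send density operators to density operators, and for $c\in U(\mathcal H)$
\begin{equation}\label{eq:equiv}
c\,\Psi_n^\pi(\omega)\,c^*=\frac1{|F_n|}\sum_{h\in F_n}c\pi(h)c^*\,(c\,\omega c^*)\,c\pi(h)^*c^*=\Psi_n^{c\pi c^*}(c\,\omega c^*).
\end{equation}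

\begin{example}\label{ex:S3}
Let $G=\bigoplus_{\mathbb N}S_3$ and let $F_n=S_3^n$ be the subgroup supported on the first $n$ coordinates. Since $F_ng=F_n$ as soon as $g\in F_n$, the $F_n$ are F\o lner sets and $G$ is amenable. Let $\rho$ be the irreducible unitary representation of $S_3$ on $\mathbb C^2$, and let $e_0,e_1$ be an orthonormal basis. For $x\in2^{\mathbb N}$ let $[x]$ be the $E_0$-class of $x$ and $\mathcal H_x=\ell^2([x])$, with basis $(e_y)_{y\in[x]}$. Splitting $y$ into its first $n$ coordinates and its tail gives $\mathcal H_x=(\mathbb C^2)^{\otimes n}\otimes\mathcal K_n$. Let $(h_1,\dots,h_n)\in F_n$ act by $\rho(h_1)\otimes\dots\otimes\rho(h_n)\otimes1$. These actions are compatible and define a representation $\pi_x$ of $G$ that depends only on $[x]$.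

Averaging over the $j$th copy of $S_3$ replaces the $j$th tensor factor $e_ie_{i'}^*$ by $\frac12\delta_{ii'}1$. Let $P_n(x)$ be the projection, of rank $2^n$, onto the span of the $e_w$ with $w_j=x_j$ for all $j>n$, and put $k_n(x)=2^{-n}P_n(x)$. If $y,z\in[x]$ agree with $x$ beyond coordinate $n$, then
\begin{equation}\label{eq:S3}
\Psi_n^{\pi_x}(e_ye_z^*)=\delta_{yz}\,k_n(x).
\end{equation}
We draw three consequences.

(a) \emph{$\pi_x$ is irreducible, so $G$ is non-type I.} If $T\in\pi_x(G)'$, then $\operatorname{tr}(T\omega)=\operatorname{tr}(T\Psi_n^{\pi_x}(\omega))$. By \eqref{eq:S3}, $\langle Te_y,e_z\rangle=\delta_{yz}\operatorname{tr}(Tk_n(x))=\delta_{yz}\langle Te_x,e_x\rangle$ for large $n$, so $T$ is a scalar.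

(b) \emph{$\pi_x$ and $\pi_y$ are equivalent only if $x\,E_0\,y$.} Since $\rho$ is irreducible, $\rho(\mathbb CS_3)=M_2(\mathbb C)$. Let $q_j$ be an element of the group algebra of the $j$th copy of $S_3$ with $\rho(q_j)=e_{x_j}e_{x_j}^*$. It acts as a projection that fixes $e_w$ if $w_j=x_j$ and kills $e_w$ otherwise. If $J=\{j:x_j\ne y_j\}$ is infinite, then along $J$ we have $\pi_x(q_j)\to1$ and $\pi_y(q_j)\to0$ strongly, which is impossible for equivalent representations. Identify $\mathcal H_x$ with $\mathcal H_0$ by $e_w\mapsto e_{w+x}$ (addition mod $2$). Then $\pi_x(h)$ depends only on $x_1,\dots,x_n$ for $h\in F_n$, and $x\mapsto\pi_x$ is a continuous reduction of $E_0$ to $\approx_G$.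

(c) \emph{The averages forget their starting point but do not converge.} Starting from $e_xe_x^*$ or from $e_ye_y^*$ with $y\in[x]$ gives the same density operator $k_n(x)=k_n(y)$ for all large $n$. On the other hand $k_n(x)$ has trace $1$ and operator norm $2^{-n}$, so it has no limit in $T(\mathcal H_x)$.
\end{example}

The forgetting in (c) holds for every amenable group and every irreducible representation.

\begin{lemma}\label{lem:avg}
Let $G$ be amenable with F\o lner sets $F_n$, and let $\pi$ be an irreducible representation of $G$ on $\mathcal H$. If $\omega\in T(\mathcal H)$ and $\operatorname{tr}\omega=0$, then $\|\Psi_n^\pi(\omega)\|_1\to0$.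
\end{lemma}

\begin{proof}
First let $\omega=\eta-\pi(g)\eta\pi(g)^*$ with $\eta\in T(\mathcal H)$, $g\in G$. Then $|F_n|\Psi_n^\pi(\omega)$ is the sum of $\pi(h)\eta\pi(h)^*$ over $F_n$ minus the same sum over $F_ng$. The terms in $F_n\cap F_ng$ cancel, so $\|\Psi_n^\pi(\omega)\|_1\le\|\eta\|_1|F_n\triangle F_ng|/|F_n|\to0$.

Let $V$ be the closed span of these $\omega$. Since $\|\Psi_n^\pi\|\le1$ for all $n$, the conclusion extends to $V$. An operator $T\in B(\mathcal H)$ annihilates $V$ if and only if $\operatorname{tr}\bigl((T-\pi(g)^*T\pi(g))\eta\bigr)=0$ for all $g$ and $\eta$, that is, if and only if $T\in\pi(G)'=\mathbb C1$. By the Hahn--Banach theorem, $V$ consists of all $\omega$ annihilated by $\mathbb C1$, so $V=\{\omega:\operatorname{tr}\omega=0\}$.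
\end{proof}

Irreducibility is needed: if $p\neq0,1$ is a projection in $\pi(G)'$, then $\operatorname{tr}(p\Psi_n^\pi(\omega))=\operatorname{tr}(p\,\omega)$ is remembered by all averages.

\section{Rigidity: proof of Theorem~\ref{thm:rigid}}\label{sec:rigid}

We begin with the fact that makes $\operatorname{tr}(k\pi(\cdot))$ a substitute for the character. It is stated so that it also serves in Section~\ref{sec:nuclear}.

\begin{lemma}\label{lem:coeff}
Let $\pi,\sigma$ be irreducible representations on $\mathcal H$ of a group $S$, or nondegenerate irreducible representations of a $C^*$-algebra $S$. If $f,f'\in HS(\mathcal H)$ are nonzero and $\langle\pi(a)f,f\rangle_2=\langle\sigma(a)f',f'\rangle_2$ for all $a\in S$, then $\pi$ and $\sigma$ are unitarily equivalent.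
\end{lemma}

\begin{proof}
Let $S$ act on $HS(\mathcal H)$ by left multiplication by $\pi(a)$ or by $\sigma(a)$, and write $b^*=b^{-1}$ in the group case. Let $L$ be the closed span of the operators $\pi(a)f$. It is nonzero: otherwise $\pi(S)$ kills the range of $f\ne0$, against nondegeneracy. Since
\[
\langle\pi(a)f,\pi(b)f\rangle_2=\langle\pi(b^*a)f,f\rangle_2=\langle\sigma(b^*a)f',f'\rangle_2=\langle\sigma(a)f',\sigma(b)f'\rangle_2,
\]
the rule $\pi(a)f\mapsto\sigma(a)f'$ extends to a linear isometry on $L$. Extend it by $0$ on $L^\perp$, which is invariant because $\pi(S)$ is closed under adjoints. We obtain a bounded $W\ne0$ on $HS(\mathcal H)$ with $W(\pi(a)u)=\sigma(a)W(u)$. For $\xi,\zeta\in\mathcal H$ the bounded operator $T\eta=W(\eta\xi^*)\zeta$ on $\mathcal H$ satisfies $T\pi(a)=\sigma(a)T$. Rank one operators span a dense subspace and $W\neq0$, so $T\ne0$ for some $\xi,\zeta$. Schur's lemma finishes the proof.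
\end{proof}

\subsection*{The cocycle and the representation $\kappa$}
Let $\Gamma\curvearrowright(X,m)$ be a p.m.p.\ action and $x\mapsto\pi_x$ a Borel homomorphism from $E^X_\Gamma$ to $\approx_G$. To use property (T) we need a unitary representation of $\Gamma$ that records how $\pi_x$ moves along orbits. Put $\alpha(g,x)=\gamma(\pi_x,\pi_{gx})\in PU(\mathcal H)$. Thus $\alpha(g,x)=[c]$ exactly when $c\pi_x(\cdot)c^*=\pi_{gx}(\cdot)$, and $\alpha(g,\cdot)$ is Borel by Lemma~\ref{lem:borel}. Both $\alpha(gh,x)$ and $\alpha(g,hx)\alpha(h,x)$ carry $\pi_x$ to $\pi_{ghx}$, so by uniqueness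
\[
\alpha(gh,x)=\alpha(g,hx)\,\alpha(h,x)\qquad(g,h\in\Gamma,\ x\in X).
\]
The cocycle $\alpha$ is defined only up to scalars and does not act on $\mathcal H$. Conjugation removes the scalars, so we let it act on $HS(\mathcal H)$ and define, for $f\in L^2(X,HS(\mathcal H))$,
\begin{equation}\label{eq:kappa}
(\kappa_gf)(x)=\alpha(g,g^{-1}x)\cdot f(g^{-1}x).
\end{equation}
The function $\kappa_gf$ is Borel when $f$ is, because the action on $HS(\mathcal H)$ is continuous, and $\|\kappa_gf\|=\|f\|$ because the action is isometric and $m$ is invariant. With $y=h^{-1}g^{-1}x$ the cocycle identity gives $(\kappa_g\kappa_hf)(x)=\alpha(g,hy)\alpha(h,y)\cdot f(y)=(\kappa_{gh}f)(x)$. So $\kappa$ is a unitary representation of $\Gamma$.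

\subsection*{From almost equivariant densities to a single class}
The next proposition contains the use of property (T) and of ergodicity. It does not involve amenability.

\begin{proposition}\label{prop:collapse}
Let $G$ be a countable non-type I group, $\Gamma$ a countable group with property (T), $\Gamma\curvearrowright(X,m)$ an ergodic p.m.p.\ action, and $x\mapsto\pi_x$ a Borel homomorphism from $E_\Gamma^X$ to $\approx_G$ with cocycle $\alpha$. Suppose that there are Borel maps $k_n\colon X\to T(\mathcal H)_+$ with $\int_X\operatorname{tr}k_n\,dm=1$ and
\begin{equation}\label{eq:almost}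
\int_X\|\alpha(g,x)\cdot k_n(x)-k_n(gx)\|_1\,dm(x)\to0\qquad\text{for all }g\in\Gamma .
\end{equation}
Then $x\mapsto\pi_x$ maps a conull set into a single $\approx_G$-class.
\end{proposition}

\begin{proof}
\emph{Almost invariant vectors.} Condition \eqref{eq:almost} lives in a space of $L^1$ type, while property (T) concerns Hilbert spaces, so we take square roots. Let $f_n(x)=k_n(x)^{1/2}$, which is Borel by Lemma~\ref{lem:PS}, with $\|f_n\|^2=\int\operatorname{tr}k_n\,dm=1$. Substituting $gx$ for $x$ in \eqref{eq:kappa}, and using $ck^{1/2}c^*=(ckc^*)^{1/2}$ and Lemma~\ref{lem:PS}, we get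
\[
\|\kappa_gf_n-f_n\|^2=\int_X\|\alpha(g,x)\cdot f_n(x)-f_n(gx)\|_2^2\,dm\le\int_X\|\alpha(g,x)\cdot k_n(x)-k_n(gx)\|_1\,dm\to0 .
\]

\emph{An invariant vector.} By property (T) there is $f\ne0$ with $\kappa_gf=f$ for all $g$. Fix a Borel representative. Since $\Gamma$ is countable, for almost every $x$ we have $f(gx)=\alpha(g,x)\cdot f(x)$ for all $g$. Then $\|f(gx)\|_2=\|f(x)\|_2$, so by ergodicity $\|f(x)\|_2$ is almost everywhere equal to a constant, which is nonzero.

\emph{The substitute character.} For $h\in G$ put $\varphi_x(h)=\langle\pi_x(h)f(x),f(x)\rangle_2$. This is Borel in $x$, since left multiplication $U(\mathcal H)\times HS(\mathcal H)\to HS(\mathcal H)$ is continuous. For almost every $x$, every $g$, and $\alpha(g,x)=[c]$,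
\[
\varphi_{gx}(h)=\langle c\pi_x(h)c^*\,cf(x)c^*,\;cf(x)c^*\rangle_2=\langle\pi_x(h)f(x),f(x)\rangle_2=\varphi_x(h).
\]
By ergodicity each function $x\mapsto\varphi_x(h)$ is almost everywhere constant. As $G$ is countable, there is a conull set $X_1$ on which $f(x)\ne0$ and $\varphi_x$ does not depend on $x$. Lemma~\ref{lem:coeff} gives $\pi_x\approx_G\pi_y$ for all $x,y\in X_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Write $\theta(x)=\pi_x$, fix F\o lner sets $F_n$ and a rank one projection $\omega_0$, and put $k_n(x)=\Psi_n^{\pi_x}(\omega_0)$. These are density operators, and $k_n$ is Borel because $\pi\mapsto\pi(h)\omega_0\pi(h)^*$ is continuous. The choice of $\omega_0$ is arbitrary and is not respected by the cocycle; Lemma~\ref{lem:avg} shows that this does not matter in the limit. Indeed, let $g\in\Gamma$, $x\in X$ and $\alpha(g,x)=[c]$. By \eqref{eq:equiv},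
\[
\alpha(g,x)\cdot k_n(x)-k_n(gx)=\Psi_n^{\pi_{gx}}(c\,\omega_0c^*-\omega_0).
\]
The operator $c\,\omega_0c^*-\omega_0$ has trace $0$ and does not depend on $n$, so the trace norm of the right side tends to $0$ for every $x$. It is at most $2$. Dominated convergence gives \eqref{eq:almost}, and Proposition~\ref{prop:collapse} applies.
\end{proof}

The convergence in Lemma~\ref{lem:avg} comes with no uniformity in $\pi$ or $\omega$; the finite measure $m$ absorbs this through dominated convergence. Ergodicity cannot be dropped: let $\Gamma$ act trivially on two points and send them to inequivalent representations. Theorem~\ref{thm:char} shows that property (T) is needed, and Remark~\ref{rem:amen} that amenability is. The hypothesis that $G$ is non-type I only makes $\mathrm{Irr}_\infty(G)$ nonempty.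

\section{The group $\mathbb Z^3\rtimes SL_3(\mathbb Z)$}\label{sec:torus}

We need a group $H$ whose irreducible representations encode the orbits of an ergodic action of a group with property (T). A semidirect product does this: characters of the abelian normal subgroup induce representations of $H$, and equivalence of the induced representations remembers the orbit of the character.

Let $\Gamma=SL_3(\mathbb Z)$ and $H=\mathbb Z^3\rtimes\Gamma$. Regard $\mathbb T^3$ as the group of characters $\chi$ of $\mathbb Z^3$, with Haar measure $m$. The group $\Gamma$ acts by $(A\chi)(v)=\chi(A^{-1}v)$. These maps are continuous automorphisms, so they preserve $m$. Let $X\subseteq\mathbb T^3$ be the set of points with trivial stabilizer.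

\begin{lemma}\label{lem:torus}
The action $\Gamma\curvearrowright(\mathbb T^3,m)$ is ergodic, and $X$ is a conull invariant Borel set.
\end{lemma}

\begin{proof}
Let $u\in L^2(\mathbb T^3)$ be invariant, with Fourier series $u(\chi)=\sum_va_v\chi(v)$. Then $u(A\chi)=\sum_va_v\chi(A^{-1}v)=\sum_va_{Av}\chi(v)$, so $a_{Av}=a_v$. If $v\ne0$, say $v_i\ne0$, elementary matrices send $v$ to $v+nv_i\epsilon_j$ for $n\in\mathbb Z$, where $\epsilon_j$ is a standard basis vector with $j\ne i$. So the orbit of $v$ is infinite, and $\sum|a_v|^2<\infty$ forces $a_v=0$. Thus $u$ is constant.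

For $A\ne1$ choose $v$ with $w=A^{-1}v-v\ne0$. The closed set $\{\chi:A\chi=\chi\}$ is contained in $\{\chi:\chi(w)=1\}$. This set is null, because $\chi\mapsto\chi(w)$ is a continuous homomorphism onto $\mathbb T$ and so pushes $m$ to Haar measure. Hence $X$ is the complement of a countable union of closed null sets. It is invariant because stabilizers along an orbit are conjugate.
\end{proof}

For $\chi\in X$ define unitaries on $\ell^2(\Gamma)$, which we identify with $\mathcal H$, by
\[
(\pi_\chi(v)f)(A)=(A\chi)(v)f(A),\qquad(\pi_\chi(B)f)(A)=f(B^{-1}A)\qquad(v\in\mathbb Z^3,\ A,B\in\Gamma).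
\]
These are representations of $\mathbb Z^3$ and of $\Gamma$, and
\[
(\pi_\chi(B)\pi_\chi(v)\pi_\chi(B)^{-1}f)(A)=(B^{-1}A\chi)(v)f(A)=(A\chi)(Bv)f(A)=(\pi_\chi(Bv)f)(A).
\]
So $\pi_\chi(v,B)=\pi_\chi(v)\pi_\chi(B)$ is a representation of $H$.

\begin{proposition}\label{prop:red}
Each $\pi_\chi$ $(\chi\in X)$ is irreducible, so $H$ is non-type I, and $\chi\mapsto\pi_\chi$ is a Borel reduction of $E^X_\Gamma$ to $\approx_H$.
\end{proposition}

\begin{proof}
Call $f\neq0$ an eigenvector with character $\psi$ if $\pi_\chi(v)f=\psi(v)f$ for all $v$. Then $(A\chi)(v)f(A)=\psi(v)f(A)$, so $f(A)\ne0$ implies $A\chi=\psi$. Thus the eigencharacters are exactly the points of $\Gamma\chi$, and since $\chi$ has trivial stabilizer, the eigenvectors with character $A\chi$ are the multiples of $\delta_A$.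

An operator $T$ commuting with $\pi_\chi(\mathbb Z^3)$ preserves eigenspaces, so $T\delta_A=t_A\delta_A$. If $T$ also commutes with $\pi_\chi(B)$, then $t_{BA}=t_A$, since $\pi_\chi(B)\delta_A=\delta_{BA}$. So $\pi_\chi(H)'=\mathbb C1$.

Equivalent representations have the same eigencharacters, so $\pi_\chi\approx_H\pi_{\chi'}$ implies $\Gamma\chi=\Gamma\chi'$. Conversely, let $\chi'=C\chi$ and $(R_Cf)(A)=f(AC)$. The unitary $R_C$ commutes with the left translations $\pi_\chi(B)=\pi_{\chi'}(B)$, and
\[
(R_C\pi_\chi(v)f)(A)=(AC\chi)(v)f(AC)=(\pi_{\chi'}(v)R_Cf)(A).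
\]
So $R_C\pi_\chi(\cdot)R_C^*=\pi_{\chi'}(\cdot)$. Finally, $\pi_\chi(v)\delta_A=\chi(A^{-1}v)\delta_A$ is continuous in $\chi$ and $\pi_\chi(B)$ does not depend on $\chi$, so $\chi\mapsto\pi_\chi$ is continuous.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:strict}]
Let $G$ be countable, amenable and non-type I. Suppose that $\theta$ is a Borel reduction of $E_\Gamma^X$ to $\approx_G$. The action $\Gamma\curvearrowright(X,m)$ is ergodic by Lemma~\ref{lem:torus} and $\Gamma$ has property (T), so by Theorem~\ref{thm:rigid} $\theta$ maps a conull set $X_1$ into one class. Since $\theta$ is a reduction, $X_1$ lies in one orbit. An orbit is countable and $m$ has no atoms, so $X_1$ is null, a contradiction. Hence $E_\Gamma^X\not\le_B{\approx_G}$.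

Reductions compose, so no relation $F$ with $E_\Gamma^X\le_BF$ is Borel reducible to $\approx_G$. This applies to $\approx_H$ by Proposition~\ref{prop:red}, to $\approx_{\mathbb F_\infty}$ because ${\approx_H}\le_B{\approx_{\mathbb F_\infty}}$, and to a universal countable Borel equivalence relation. Also ${\approx_G}\le_B{\approx_{\mathbb F_\infty}}$ by universality of $\mathbb F_\infty$. The group $\bigoplus_{\mathbb N}S_3$ is amenable and non-type I by Example~\ref{ex:S3}.
\end{proof}

\begin{remark}\label{rem:amen}
Theorem~\ref{thm:rigid} fails for $G=H$, as the map $\chi\mapsto\pi_\chi$ shows, and one can see the failure in $\kappa$. Here $\alpha(C,\chi)=[R_C]$ and $R_C^*\delta_A=\delta_{AC}$. If $f$ is $\kappa$-invariant, its matrix entries satisfy $f(C\chi)_{A,A'}=f(\chi)_{AC,A'C}$. So $N(A,A')=\int_X|f(\chi)_{A,A'}|^2\,dm$ is a summable function on $\Gamma\times\Gamma$ that is constant on the infinite orbits of right translation. Hence $f=0$, and by property (T) $\kappa$ has no almost invariant vectors.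
\end{remark}

\section{Nuclear $C^*$-algebras: proof of Theorem~\ref{thm:nuclear}}\label{sec:nuclear}

Let $A$ be a separable $C^*$-algebra. In this section $\mathcal H$ is a separable Hilbert space of any dimension, and $\mathrm{Irr}(A,\mathcal H)$ is the set of nondegenerate irreducible representations of $A$ on $\mathcal H$, with the topology of pointwise strong convergence, whose Borel structure is standard. Fix $\mathcal H_d$ of dimension $d$ for $d=1,2,\dots,\infty$, and let $\mathrm{Irr}(A)$ be the disjoint union of the spaces $\mathrm{Irr}(A,\mathcal H_d)$.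

Let $x\mapsto\pi_x$ be a Borel homomorphism from $E_\Gamma^X$ to $\approx_A$. The dimension of $\pi_x$ is $\Gamma$-invariant, hence constant on an invariant conull Borel set, and we restrict to that set. So $\pi_x\in\mathrm{Irr}(A,\mathcal H)$ for a fixed $\mathcal H$. Conjugation by $PU(\mathcal H)$ is continuous on $\mathrm{Irr}(A,\mathcal H)$, since $\|\pi(a)\|\le\|a\|$. So Lemma~\ref{lem:borel} and the definitions of $\alpha$ and $\kappa$ carry over. Proposition~\ref{prop:collapse} carries over with one change in its last step: put $\varphi_x(a)=\langle\pi_x(a)f(x),f(x)\rangle_2$, apply ergodicity for $a$ in a countable dense subset of $A$, and use that $\varphi_x$ is norm continuous in $a$. It remains to find $k_n$ satisfying \eqref{eq:almost}.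

\subsection*{Approximate diagonals}
Recall that $A$ is \emph{nuclear} if for every $C^*$-algebra $B$ the algebraic tensor product of $A$ and $B$ has only one $C^*$-norm. The projective tensor product $A\hat\otimes A$ consists of sums $d=\sum_ka_k\otimes b_k$ with $\sum_k\|a_k\|\|b_k\|<\infty$, and $\|d\|$ is the infimum of such sums. It is a bimodule with $b(a\otimes a')=ba\otimes a'$ and $(a\otimes a')b=a\otimes a'b$, and multiplication $\mu(a\otimes a')=aa'$ is contractive. By Haagerup's theorem \cite{Haa}, a nuclear $C^*$-algebra is amenable as a Banach algebra. By Johnson's theorem, an amenable Banach algebra has a bounded approximate diagonal: a bounded net $(d_i)$ with $\|bd_i-d_ib\|\to0$ and $\mu(d_i)b\to b$ for all $b$. Let $(b_j)$ be a dense sequence in $A$, and pick $d_n$ from the net with both errors below $1/n$ for $b_1,\dots,b_n$. By boundedness we obtain a sequence with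
\[
\|d_n\|\le C,\qquad\|bd_n-d_nb\|\to0,\qquad\mu(d_n)b\to b\qquad(b\in A).
\]
For $d=\sum_ka_k\otimes b_k$ and $\pi\in\mathrm{Irr}(A,\mathcal H)$ put
\[
\Psi_d^\pi(\omega)=\sum_k\pi(b_k)\,\omega\,\pi(a_k),\qquad\omega\in T(\mathcal H).
\]
This is well defined, with $\|\Psi_d^\pi(\omega)\|_1\le\|d\|\|\omega\|_1$, because $(a,b)\mapsto\pi(b)\omega\pi(a)$ is a bounded bilinear map. For a group, $d=|F_n|^{-1}\sum_{h\in F_n}h^{-1}\otimes h$ gives back $\Psi_n^\pi$, so the $d_n$ replace the F\o lner sets.

\begin{lemma}\label{lem:avgC}
For $\pi\in\mathrm{Irr}(A,\mathcal H)$ and $\omega\in T(\mathcal H)$ we have $\operatorname{tr}\Psi_{d_n}^\pi(\omega)\to\operatorname{tr}\omega$. If $\operatorname{tr}\omega=0$, then $\|\Psi_{d_n}^\pi(\omega)\|_1\to0$.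
\end{lemma}

\begin{proof}
We have $\operatorname{tr}\Psi_d^\pi(\omega)=\sum_k\operatorname{tr}(\omega\pi(a_kb_k))=\operatorname{tr}(\omega\pi(\mu(d)))$. The operators $\pi(\mu(d_n))$ are bounded by $C$, and $\pi(\mu(d_n))\pi(b)\xi=\pi(\mu(d_n)b)\xi\to\pi(b)\xi$. By nondegeneracy they converge strongly to $1$. This gives the first claim for rank one $\omega$, and then for all $\omega$ by approximation.

Next, $\Psi_d^\pi(\pi(b)\eta)=\sum_k\pi(b_kb)\eta\pi(a_k)=\Psi_{db}^\pi(\eta)$ and $\Psi_d^\pi(\eta\pi(b))=\sum_k\pi(b_k)\eta\pi(ba_k)=\Psi^\pi_{bd}(\eta)$. So $\|\Psi_{d_n}^\pi(\pi(b)\eta-\eta\pi(b))\|_1\le\|d_nb-bd_n\|\|\eta\|_1\to0$. Since $\operatorname{tr}\bigl(T(\pi(b)\eta-\eta\pi(b))\bigr)=\operatorname{tr}\bigl((T\pi(b)-\pi(b)T)\eta\bigr)$, the annihilator of these commutators is $\pi(A)'=\mathbb C1$, and by Hahn--Banach they span a dense subspace of the trace zero operators. The bound $\|\Psi_{d_n}^\pi\|\le C$ extends the convergence to that space.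
\end{proof}

Fix a unit vector $\xi$, let $\omega_0=\xi\xi^*$, and put $u_n(x)=\Psi_{d_n}^{\pi_x}(\omega_0)$. Each term $\pi_x(b)\omega_0\pi_x(a)=(\pi_x(b)\xi)(\pi_x(a^*)\xi)^*$ is Borel in $x$ and the series converges uniformly, so $u_n$ is Borel, with $\|u_n(x)\|_1\le C$. Identity \eqref{eq:equiv} holds for $\Psi_d$ by the same computation, so $\alpha(g,x)\cdot u_n(x)-u_n(gx)=\Psi_{d_n}^{\pi_{gx}}(c\,\omega_0c^*-\omega_0)$ for $\alpha(g,x)=[c]$. Formula \eqref{eq:kappa} also defines an isometric action $\kappa$ of $\Gamma$ on $L^1(X,T(\mathcal H))$. Lemma~\ref{lem:avgC} and dominated convergence give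
\begin{equation}\label{eq:un}
\|\kappa_gu_n-u_n\|_{L^1}\to0\quad(g\in\Gamma),\qquad\int_X\operatorname{tr}u_n\,dm\to1 .
\end{equation}

\subsection*{Restoring positivity}
The new difficulty is that $u_n(x)$ need not be positive, so it has no square root. We pass to a limit, where exact invariance allows us to take a positive part, and then return to $L^1$ by convexity.

The dual of $L^1(X,T(\mathcal H))$ is the von Neumann algebra $\mathcal B=L^\infty(X)\bar\otimes B(\mathcal H)$ of bounded weakly Borel maps $T\colon X\to B(\mathcal H)$ modulo null sets, with pairing $\langle u,T\rangle=\int\operatorname{tr}(u(x)T(x))\,dm$. We view $L^1(X,T(\mathcal H))$ as the subspace of normal functionals in $\mathcal B^*$. The normal states are the $k$ with $k(x)\ge0$ almost everywhere and $\int\operatorname{tr}k\,dm=1$. The formula $(\tau_gT)(x)=\alpha(g,g^{-1}x)\cdot T(g^{-1}x)$ defines an action of $\Gamma$ on $\mathcal B$ by $*$-automorphisms, and $\langle\kappa_gu,\tau_gT\rangle=\langle u,T\rangle$ by invariance of $m$ and of the trace. So $g\Phi=\Phi\circ\tau_g^{-1}$ is a weak* continuous action on $\mathcal B^*$ that extends $\kappa$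 and preserves norms, adjoints and positivity.

\emph{An invariant state.} Let $\Phi_0\in\mathcal B^*$ be a weak* cluster point of the bounded sequence $(u_n)$. For $T\in\mathcal B$, the number $(g\Phi_0-\Phi_0)(T)$ is a cluster point of $\langle\kappa_gu_n-u_n,T\rangle$, so by \eqref{eq:un} $\Phi_0$ is invariant, and $\Phi_0(1)=1$. The hermitian functional $\Phi_1(T)=\frac12\bigl(\Phi_0(T)+\overline{\Phi_0(T^*)}\bigr)$ is invariant with $\Phi_1(1)=1$. By the Jordan decomposition, $\Phi_1=\Phi_+-\Phi_-$ for a unique pair of positive functionals with $\|\Phi_1\|=\|\Phi_+\|+\|\Phi_-\|$. The pair $g\Phi_+,g\Phi_-$ has the same properties, so $g\Phi_+=\Phi_+$. Also $\Phi_+(1)\ge\Phi_1(1)=1$. So $\Phi=\Phi_+/\Phi_+(1)$ is an invariant state.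

\emph{Almost invariant normal states.} Normal states are weak* dense in the states of $\mathcal B$: for self-adjoint $T$, the supremum of $\psi(T)$ over normal states $\psi$ is the top of the spectrum of $T$, so Hahn--Banach cannot separate a state from them. Take normal states $\psi_i\to\Phi$ weak*. Then $\kappa_g\psi_i-\psi_i\to g\Phi-\Phi=0$ weak* in $\mathcal B^*$, that is, weakly in $L^1(X,T(\mathcal H))$. For finite $S\subseteq\Gamma$, the point $0$ is therefore in the weak closure of the convex set
\[
\{(\kappa_g\psi-\psi)_{g\in S}:\psi\text{ a normal state}\}\subseteq L^1(X,T(\mathcal H))^S,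
\]
and convex sets have the same weak and norm closures. Let $S_n$ be finite sets increasing to $\Gamma$, and choose normal states $k_n$ with $\|\kappa_gk_n-k_n\|_{L^1}<1/n$ for $g\in S_n$. After modification on a null set, the $k_n$ are Borel maps to $T(\mathcal H)_+$ with $\int\operatorname{tr}k_n\,dm=1$, and the substitution $x\mapsto gx$ turns the last estimate into \eqref{eq:almost}. This proves Theorem~\ref{thm:nuclear}. \qed

\section{A characterization of property (T): proof of Theorem~\ref{thm:char}}\label{sec:char}

One implication is Theorem~\ref{thm:rigid}. For the other we build a nontrivial homomorphism to $E_0$ and compose it with a reduction of $E_0$ to $\approx_G$. Amenability of $G$ plays no role in this direction.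

\begin{lemma}\label{lem:E0}
If $G$ is a countable non-type I group, then $\approx_G$ is not smooth and $E_0\le_B{\approx_G}$.
\end{lemma}

\begin{proof}
Let $\mathrm{Irr}_d(G)\subseteq U(d)^G$ be the space of irreducible representations of finite dimension $d$. By Glimm's theorem \cite{Gli}, the unitary dual of a non-type I group is not smooth: unitary equivalence on the disjoint union of $\mathrm{Irr}_\infty(G)$ and the spaces $\mathrm{Irr}_d(G)$ is not smooth.

On $\mathrm{Irr}_d(G)$, equivalence is induced by the conjugation action of the compact group $U(d)$ on the compact metrizable space $Y=U(d)^G$. Let $(v_j)$ be a dense sequence in $C(Y)$ and $\bar v_j(y)=\int_{U(d)}v_j(c\cdot y)\,dc$. The $\bar v_j$ are continuous and invariant. Two distinct orbits are disjoint compact sets, so some $v_j$ is within $1/3$ of $0$ on one and of $1$ on the other, and $\bar v_j$ separates them. So $y\mapsto(\bar v_j(y))_j$ witnesses smoothness. A countable disjoint union of smooth relations is smooth, so $\approx_G$ is not smooth.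

By the Glimm--Effros dichotomy of Harrington, Kechris and Louveau \cite{HKL}, a Borel equivalence relation $E$ on a standard Borel space is smooth or satisfies $E_0\le_BE$. It applies to $\approx_G$ by Lemma~\ref{lem:borel}.
\end{proof}

A p.m.p.\ action is \emph{strongly ergodic} if every sequence of Borel sets $B_n$ with $m(gB_n\triangle B_n)\to0$ for all $g$ satisfies $m(B_n)(1-m(B_n))\to0$. Suppose that $\Gamma$ does not have property (T). By the theorem of Connes and Weiss \cite{CW}, $\Gamma$ has an ergodic p.m.p.\ action on some $(X,m)$ that is not strongly ergodic. After passing to a subsequence, there are $\delta>0$ and Borel sets $B_n$ with $\delta\le m(B_n)\le1-\delta$ and $m(gB_n\triangle B_n)\to0$ for all $g$.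

Record the memberships of $x$ as $\beta(x)=(1_{B_n}(x))_n\in2^{\mathbb N}$. For $\beta(gx)$ and $\beta(x)$ to be eventually equal we need the errors to be summable. List $\Gamma$ in a sequence $g_1,g_2,\dots$, with repetitions if $\Gamma$ is finite, and pass to a further subsequence so that $m(g_iB_n\triangle B_n)<2^{-n}$ for $i\le n$. Then $\sum_nm(gB_n\triangle B_n)<\infty$ for every $g$. Since $1_{B_n}(gx)\ne1_{B_n}(x)$ exactly when $x\in g^{-1}B_n\triangle B_n$, the Borel--Cantelli lemma shows that the Borel set
\[
X_0=\{x:\beta(gx)\,E_0\,\beta(x)\text{ for all }g\in\Gamma\}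
\]
is conull. It is invariant: if $x\in X_0$, then $\beta(ghx)\,E_0\,\beta(x)\,E_0\,\beta(hx)$ for all $g,h$.

The map $\beta$ sends no conull set into one $E_0$-class. Otherwise there is $s\in2^{\mathbb N}$ with $1_{B_n}(x)-s_n\to0$ for almost every $x$, and dominated convergence gives $m(B_n)-s_n\to0$. But $s_n\in\{0,1\}$, so $|m(B_n)-s_n|\ge\delta$.

Let $r$ be a Borel reduction of $E_0$ to $\approx_G$, given by Lemma~\ref{lem:E0}. Define $\theta=r\circ\beta$ on $X_0$, and let $\theta$ be constant on the invariant null set $X\setminus X_0$. Then $\theta$ is a Borel homomorphism from $E_\Gamma^X$ to $\approx_G$. If it mapped a conull set $X_1$ into one class, then $\beta$ would map $X_1\cap X_0$ into one $E_0$-class, because $r$ is a reduction. So the condition in Theorem~\ref{thm:char} fails for $\Gamma$, and the proof is complete. \qed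

\begin{thebibliography}{9}

\bibitem{CW} Connes and Weiss, \emph{Property T and asymptotically invariant sequences}, Israel J. Math. 37 (1980).

\bibitem{Gli} Glimm, 1961.

\bibitem{Haa} Haagerup, \emph{All nuclear $C^*$-algebras are amenable}, Invent. Math. 74 (1983).

\bibitem{HKL} Harrington, Kechris and Louveau, 1990.

\bibitem{SP} \emph{Selected Problems}, \texttt{https://www.him.uni-bonn.de/uploads/media/F2013Problems.pdf}.

\end{thebibliography}
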